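# A reflexive HI space all of whose subspaces have a common unconditional quotient

## 1. One quotient for all subspaces of $\ell_p$

All Banach spaces are real. "Subspace" means closed subspace, $B_E$ is the closed unit ball of $E$, and $[z_k]$ is the closed linear span of $(z_k)$. For $f\in c_{00}$ (a finitely supported sequence), $\operatorname{ran}f$ is the smallest interval of $\mathbb N$ that contains $\operatorname{supp}f$, and $\operatorname{ran}0=\emptyset$. We write $f<g$ if $\max\operatorname{supp}f<\min\operatorname{supp}g$. Nonzero vectors $x_1<x_2<\cdots$ are called successive, or a block sequence. For a set $I\subset\mathbb N$, $If$ is the restriction of $f$ to $I$. A basis $(e_k)$ is *bimonotone* if $\|Ix\|\le\|x\|$ for every interval $I$. A *block subspace* is the closed span of an infinite block sequence of the basis.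

We begin with a statement about $\ell_p$ that is easy, and whose proof splits into pieces that we can reuse.

**Proposition 1.** Let $1<p<\infty$. For every infinite-dimensional subspace $Y\subset\ell_p$ there is an operator $Q:\ell_p\to\ell_p$ with $\|Q\|\le1$ and $B_{\ell_p}\subset Q(2B_Y)$.

**Step 1: block subspaces.** Here we see the two halves of the argument. Let $Z=[z_k]$ with $(z_k)$ a normalized block sequence. Choose $h_k\in\ell_{p'}$ with $\|h_k\|=1$, $\operatorname{ran}h_k\subset\operatorname{ran}z_k$ and $h_k(z_k)=1$, and put $Qx=(h_k(x))_k$.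

The first half is a bound on functionals: $\|Qx\|^p=\sum_k|h_k(x)|^p\le\sum_k\|(\operatorname{ran}z_k)x\|^p\le\|x\|^p$.

The second half is a lift: for $b\in\ell_p$ the vector $y=\sum b_kz_k\in Z$ satisfies $Qy=b$ and $\|y\|=\|b\|$. So $B_{\ell_p}\subset Q(B_Z)$.

**Step 2: from block subspaces to all subspaces.** This uses two lemmas valid in general.

**Lemma 2.** Let $X$ have a bimonotone basis $(e_k)$, let $Y\subset X$ be infinite-dimensional and $\theta>0$. There are a normalized block sequence $(z_k)$ and an operator $T:Z=[z_k]\to Y$ with $\|Tz-z\|\le\theta\|z\|$ for all $z\in Z$.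

*Proof.* We may assume $\theta\le1$. Put $M_0=0$. Given $M_{k-1}$, the finitely many coordinate functionals $e_1^*,\dots,e_{M_{k-1}}^*$ have a common zero $y_k\in Y$ with $\|y_k\|=1$, because $Y$ is infinite-dimensional. Choose $M_k>M_{k-1}$ such that the truncation $y_k'$ of $y_k$ to $[1,M_k]$ satisfies $\|y_k-y_k'\|\le2^{-k-1}\theta$. Put $z_k=y_k'/\|y_k'\|$. Then $\|z_k-y'_k\|=|1-\|y_k'\||\le2^{-k-1}\theta$, so $\|y_k-z_k\|\le2^{-k}\theta$. For finite sums, bimonotonicity gives $|a_k|=\|a_kz_k\|\le\|\sum_la_lz_l\|$. Hence $T(\sum a_kz_k)=\sum a_ky_k$ satisfies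
$$\|Tz-z\|\le\sum|a_k|\,\|y_k-z_k\|\le\theta\|z\|$$
on finite sums. It extends to $Z$ with the same inequality, and its values lie in the closed space $Y$. $\square$

**Lemma 3.** Let $Q:X\to V$ be an operator with $\|Q\|\le1$, and let $Z,Y\subset X$, $T:Z\to Y$ with $\|Tz-z\|\le\theta\|z\|$. If $B_V\subset Q(cB_Z)$ and $c\theta\le\frac14$, then $B_V\subset Q\big(\frac43(c+\frac14)B_Y\big)$.

*Proof.* Let $u\in B_V$ and pick $z\in cB_Z$ with $Qz=u$. Then $y_0=Tz\in Y$ has $\|y_0\|\le c+c\theta\le c+\frac14$ and $\|u-Qy_0\|=\|Q(z-Tz)\|\le c\theta\le\frac14$. Apply the same to $4(u-Qy_0)\in B_V$, and continue. We get $y_k\in(c+\frac14)B_Y$ with $\|u-\sum_{i\le k}4^{-i}Qy_i\|\le4^{-k-1}$. The vector $y=\sum4^{-i}y_i\in Y$ has $Qy=u$ and $\|y\|\le\frac43(c+\frac14)$. $\square$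

With $c=1$ and $\theta=\frac14$, Step 1 and Lemmas 2 and 3 give $B_{\ell_p}\subset Q(\frac53B_Y)$, which proves Proposition 1. $\square$

Here is what the proposition buys in terms of duals. If $B_V\subset Q(cB_Y)$ and $\|Q\|\le 1$, then for $\varphi\in V^*$
$$\tfrac1c\|\varphi\|\le\sup_{y\in B_Y}\varphi(Qy)=\|(Q|_Y)^*\varphi\|\le\|\varphi\|,$$
so $(Q|_Y)^*:V^*\to Y^*$ is an isomorphic embedding. One fixed space $V^*$ embeds into the dual of every infinite-dimensional $Y$.

What changes if $\ell_p$ is replaced by a space $X$ with very few decompositions?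

## 2. Hereditarily indecomposable spaces and the failure of linear lifts

**Definition.** A Banach space is *hereditarily indecomposable* (HI) if no infinite-dimensional subspace of it is a topological direct sum of two infinite-dimensional subspaces.

If $Y_1\oplus Y_2$ is a topological direct sum, its projections $P_1,P_2$ are bounded. Since $y_1+y_2=P_1(y_1-y_2)-P_2(y_1-y_2)$, there is then a constant $c$ with $\|y_1+y_2\|\le c\|y_1-y_2\|$ for $y_a\in Y_a$. So, to prove that $X$ is HI, it is enough to violate this inequality for all pairs $Y_1,Y_2$ and all $c$. For an example of a space that is not HI, let $(u_i)$ be an unconditional basic sequence; then $[u_i]=[u_{2i}]\oplus[u_{2i-1}]$. So an HI space contains no unconditional basic sequence.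

A problem posed by S. A. Argyros, in "A Gowers tree like space and the space of its bounded linear operators", asks whether there is an infinite-dimensional reflexive HI space $X$ such that for every infinite-dimensional subspace $Y$ of $X$ the dual $Y^*$ is not HI. The following theorem answers this positively.

**Theorem 4.** There are a reflexive HI space $X$ and an infinite-dimensional reflexive space $U$ with a 1-unconditional basis such that for every infinite-dimensional subspace $Y\subset X$ there is an operator $Q:X\to U$ with $\|Q\|\le1$ and $B_U\subset Q(900B_Y)$. Hence $U$ is a quotient of every infinite-dimensional subspace $Y$ of $X$, and $(Q|_Y)^*:U^*\to Y^*$ is an isomorphic embedding. So $Y^*$ contains an unconditional basic sequence, and $Y^*$ is not HI.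

The sentences after "Hence" follow from the first one. The embedding was shown at the end of Section 1. If $(e_i)$ is a 1-unconditional basis of $U$, the biorthogonal functionals $(e_i^*)$ form a 1-unconditional basic sequence in $U^*$. Its image in $Y^*$ is an unconditional basic sequence, so $Y^*$ has a decomposable infinite-dimensional subspace. One fixed $U$ and one constant serve all $Y$.

The first approach is to copy Step 1 of Proposition 1: find $f_i$ with $\|(f_i(x))_i\|_U\le\|x\|$, find vectors $y_i\in Y$ with $f_{i'}(y_i)=\delta_{ii'}$, and lift $b$ to $\sum b_iy_i$. This cannot work.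

**Proposition 5.** Let $X$ be HI, let $U$ have a 1-unconditional basis $(e_i)$, let $Q:X\to U$ be an operator and $Qy_i=e_i$. Then there is no constant $c$ with $\|\sum b_iy_i\|\le c\|b\|_U$ for all $b\in c_{00}$.

*Proof.* We have $\|b\|_U=\|Q\sum b_iy_i\|_U\le\|Q\|\,\|\sum b_iy_i\|$. If $c$ existed, $(y_i)$ would be equivalent to $(e_i)$, hence an unconditional basic sequence in $X$. $\square$

So fixed vectors $y_i$ are hopeless; the lift must depend on $b$ in a nonlinear way. For this, each $f_i$ must take the value $1$ at many different vectors of $Y$. We shall take $f_i=\frac1{N_i}\sum_{s\le N_i}g_{i,s}$, an average of many functionals, with vectors $y_{i,s}\in Y$ biorthogonal to the $g_{i,s}$. Then $f_i$ has value $1$ at $\sum_{s}y_{i,s}$, but also at $\frac{N_i}{N_i-|J|}\sum_{s\notin J}y_{i,s}$ for any small set $J$. The set $J$ is our freedom. It will be chosen after $b$ is known.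

## 3. A norming set with coded odd weights

**Parameters.** Put $m_1=2^{10}$, $m_{j+1}=m_j^2$, $s_j=4\log_2m_j$ (so $2^{s_j}=m_j^4$), $n_0=1$ and $n_j=(n_{j-1}m_j)^{100s_j}$. Since $m_{j+1}\ge 2m_j$, geometric series give $\sum_{q\ge j}\frac1{m_q}\le\frac2{m_j}$ and $\sum_{q\le j}m_q\le2m_j$. We shall use
$$n_j\mid n_{j+1},\quad A:=\sum_{q\ge1}\tfrac1{m_q}\le2^{-9},\quad \tfrac j{m_j}\le2^{-10},\quad \log_2m_q=10\cdot2^{q-1}\ge2q\ge q+1,\quad n_j^{1/4}=(n_{j-1}m_j)^{25s_j}\ge m_j.\tag{1}$$

**Coding.** Split the even positive integers into two infinite sets $\Omega$ and $\Sigma$. Let $\mathcal S$ be the countable set of nonempty finite sequences $((\gamma_i,q_i,r_i))_{i\le k}$ with $\gamma_i\in c_{00}$ rational, $q_i$ even, $r_i\in\mathbb N$. Fix an injection $\sigma:\mathcal S\to\Sigma$ with $\sigma(((\gamma_i,q_i,r_i))_{i\le k})>\max(q_k,r_k)$: enumerate $\mathcal S$ and choose the values one by one. The number $r_k$ is a free parameter that lets us make the value large.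

**Definition (norming set).** Put $K^0=\{0\}\cup\{\pm e_k^*\}$ and $W_q^0=\emptyset$ for $q\ge1$. Given $K^n$ and the $W_q^n$:

* (a) for $q$ even, $W_q^{n+1}$ consists of $0$ and all $\frac1{m_q}\sum_{l\le d}h_l$ with $d\le n_q$, $h_1<\dots<h_d$, $0\ne h_l\in K^n$;
* (b) for $p$ odd, $W_p^{n+1}$ consists of $0$ and all $\pm\frac1{m_p}\sum_{k\le d}I\gamma_k$, where $I$ is an interval and $((\gamma_k,q_k,r_k))_{k\le d}$ is a *$p$-special sequence*: $d\le n_p$, $\gamma_1<\dots<\gamma_d$ nonzero, $\gamma_k\in W^n_{q_k}$ with $q_k$ even, $q_1\in\Omega$, $m_{q_1}\ge n_p^4$, and $q_{k+1}=\sigma(((\gamma_i,q_i,r_i))_{i\le k})$;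
* (c) $K^{n+1}$ is the union of $K^n$, all $W_q^{n+1}$, and all sums $\sum_{q\in F}a_qg_q$ with $F$ a finite set of even numbers, $g_q\in W_q^{n+1}$, $a_q\in\mathbb Q$, $\sum a_q^2\le1$.

Put $K=\bigcup_nK^n$ and $K_q=\bigcup_nW_q^n$; elements of $K_q$ have *weight* $q$. A sum as in (c) is *of type (c)*. The space $X$ is the completion of $c_{00}$ under $\|x\|=\sup_{g\in K}g(x)$.

For example, $\frac1{m_2}(e_1^*+e_2^*)\in W_2^1$, while $W_p^1=\{0\}$ for odd $p$, since $W^0_q=\emptyset$. A $p$-special sequence of length 2 arises thus: choose $q_1\in\Omega$ with $m_{q_1}\ge n_p^4$, put $\gamma_1=\frac1{m_{q_1}}e_1^*$, choose any $r_1$, let $q_2=\sigma((\gamma_1,q_1,r_1))$ and $\gamma_2=\frac1{m_{q_2}}(e_2^*+e_3^*)$, with any $r_2$. Knowing $q_2$ we know $\gamma_1$, $q_1$ and $r_1$, because $\sigma$ is injective. That is the point of the coding: a weight in $\Sigma$ remembers the past. We shall use this twice, for the HI property and for the lift.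

**Lemma 6.** (i) The sets $K^n$, $W_q^n$ increase with $n$, consist of rational vectors, are symmetric, and are closed under restriction to intervals. (ii) $\|g\|_\infty\le1$ for $g\in K$ and $\|g\|_\infty\le\frac1{m_q}$ for $g\in K_q$. (iii) Every $0\ne h\in K_q$, of any parity, equals $\frac1{m_q}\sum_{l\le d}h_l$ with $d\le n_q$ and nonzero successive $h_l\in K$ ("components") with $\operatorname{ran}h_l\subset\operatorname{ran}h$; if $h\in W_q^{n+1}$, then $h_l\in K^n$. (iv) In a sum $g=\sum_{q\in F}a_qg_q$ of type (c) we may assume $\operatorname{ran}g_q\subset\operatorname{ran}g$. (v) For real $a_q$, even $q$ and $g_q\in K_q$, $\|\sum_{q\in F}a_qg_q\|_{X^*}\le(\sum a_q^2)^{1/2}$. (vi) Along a special sequence $q_1<q_2<\cdots$; along a $p$-special one, $m_{q_k}\ge n_p^4$ for all $k$.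

*Proof.* (i) is an induction on $n$. When a sum as in (a) is restricted to an interval, components that become $0$ are discarded; in (b) replace $I$ by its intersection with the new interval. (ii) is also an induction: successive functionals have disjoint supports, so $\|g\|_\infty\le1/m_q$ in (a) and (b), and in (c) $\|g\|_\infty\le\sum1/m_q\le1$. (iii) For $q$ even this is (a). For $q$ odd take the nonzero ones among $\pm I\gamma_k$, which lie in $K^n$ by (i). Supports are disjoint, so $\operatorname{supp} h_l\subset\operatorname{supp} h$. (iv) Restrict everything to the interval $\operatorname{ran}g$. (v) If $\sum a_q^2<1$, approximate $a_q$ by rationals and use (c); then scale. (vi) $q_{k+1}=\sigma(\dots)>q_k$. $\square$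

By (iii), recursive arguments on components terminate. By (i) and (ii), $(e_k)$ is a normalized bimonotone basis of $X$. As a first computation, for even $q$ the functional $\frac1{m_q}\sum_{k\le n_q}e_k^*$ shows $\|\sum_{k\le n_q}e_k\|\ge n_q/m_q$.

## 4. The unconditional space $U$ and why functionals of $X$ dominate it

**Definition.** $K_U$ and $K_{U,q}$ ($q$ even) are defined by the same recursion with (a) and (c) only. $U$ is the completion of $c_{00}$ under $\|x\|_U=\sup_{\varphi\in K_U}\varphi(x)$. For even $q$ put $\|x\|_q=\sup_{\varphi\in K_{U,q}}\varphi(x)$.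

By induction, $K_U$ and $K_{U,q}$ are closed under sign changes of coordinates and restrictions to arbitrary sets of coordinates. So $(e_i)$ is a 1-unconditional normalized basis of $U$, and $\|Ex\|_q\le\|x\|_q\le\|x\|_U$ for every set $E$.

**Lemma 7.** For $x\in c_{00}$ and even $q$,
$$\|x\|_q=\frac1{m_q}\sup\Big\{\sum_{l\le n_q}\|E_lx\|_U:\ E_1<\dots<E_{n_q}\text{ finite, possibly empty}\Big\}.$$
If $\sum_{q\in F}a_q^2\le1$, then $\sum_{q\in F}|a_q|\,\|x\|_q\le\|x\|_U$. Consequently
$$\sum_{q\text{ even}}\|x\|_q^2\le\|x\|_U^2.\tag{2}$$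

*Proof.* If $\varphi=\frac1{m_q}\sum_{l\le d}h_l$ and $E_l=\operatorname{supp}h_l$, then $\varphi(x)\le\frac1{m_q}\sum\|E_lx\|_U$. Conversely, for given $E_l$ and those $l$ with $E_lx\ne0$ choose $h_l\in K_U$ supported in $E_l$ with $h_l(x)$ as close to $\|E_lx\|_U$ as we like; then $\frac1{m_q}\sum h_l\in K_{U,q}$. The second statement is (c) for rational $a_q$, with $g_q\in K_{U,q}$ almost attaining $\|x\|_q$; real $a_q$ follow by approximation. Taking the supremum over $(a_q)$ gives (2). $\square$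

For instance $\|e_i\|_q=\frac1{m_q}$, because only one $E_l$ can contain $i$. Rule (c) was included for the sake of (2): for fixed $x$ and $\epsilon>0$, at most $\|x\|_U^2/\epsilon^2$ even weights $q$ have $\|x\|_q>\epsilon$.

**Lemma 8.** If $\varphi\in K_U$ and $g_1<g_2<\cdots$ are in $K$, then $\sum_i\varphi(i)g_i\in K$. If $\varphi\in K_{U,q}$, the sum is in $K_q$.

*Proof.* Induction on the construction of $\varphi$. For $\varphi=0$ the sum is $0$, and for $\varphi=\pm e_i^*$ it is $\pm g_i$. If $\varphi=\frac1{m_q}\sum_{l\le d}\psi_l$ as in (a), the sum is $\frac1{m_q}\sum_l\big(\sum_i\psi_l(i)g_i\big)$. The inner sums are successive, nonzero, and belong to $K$ by induction, all in one $K^n$. So the result is in $K_q$ by (a). If $\varphi=\sum a_q\varphi_q$ as in (c), the sum is $\sum a_q\big(\sum_i\varphi_q(i)g_i\big)$ with inner sums in $K_q$, which is again as in (c). $\square$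

So $\|(g_i(x))_i\|_U\le\|x\|$ for $x \in c_{00}$ whenever $g_1<g_2<\cdots$ are in $K$. The half of Step 1 of Proposition 1 that concerns functionals is therefore easy, and it survives averaging, as we shall see in Section 12. All the remaining work goes into reflexivity, the HI property, and the lift.

## 5. Rapidly increasing sequences

**Definition.** A finite or infinite block sequence $(x_k)_{k\ge1}$ is a *$C$-RIS* ($C\ge1$) if there are positive integers $j_1<j_2<\cdots$ with

* (R1) $\|x_k\|\le C$;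
* (R2) $|g(x_k)|\le C/m_q$ for $g\in K_q$, $q<j_k$;
* (R3) $\|x_k\|_1\le2^{-k}m_{j_{k+1}}$, for all $k$ except the last, if there is a last one.

Example: $(e_k)$ is a $1$-RIS with $j_k=k$. Indeed $|g(e_k)|\le1/m_q$ for all $g\in K_q$, and $1\le2^{-k}m_{k+1}$. Subsequences of a $C$-RIS, with the corresponding $j$'s, are $C$-RIS, because reindexing only lowers $k$ and raises the next $j$. By (R3) and Lemma 6(ii),
$$|g(x_k)|\le2^{-k}m_{j_{k+1}}/m_q\qquad(g\in K_q,\ k\text{ not last}).\tag{3}$$

The aim of this section is to estimate $\frac{m_j}{n_j}\sum_{k\le n_j}b_kx_k$. The method is a recursion: a functional of weight $q$ is cut into its components. The next lemma does the cutting.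

**Lemma 9.** (i) If $I_1<\dots<I_a$ and $J_1<\dots<J_b$ are intervals, $a,b\ge1$, at most $a+b-1$ pairs $(I_u,J_v)$ intersect. (ii) Let $(x_k)_{k\in I}$ be a finite block sequence indexed by an interval $I$ of integers, and let $0\ne g\in K_q$ have components $h_1<\dots<h_d$. There are a set $S\subset I$ with fewer than $n_q$ elements and pairwise disjoint intervals of indices $I^1,\dots,I^d\subset I$ (possibly empty) with
$$g\Big(\sum_{k\in I}b_kx_k\Big)=\sum_{k\in S}b_kg(x_k)+\frac1{m_q}\sum_{l\le d}h_l\Big(\sum_{k\in I^l}b_kx_k\Big)\quad\text{for all scalars }b_k.$$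

*Proof.* (i) If $(u,v)$ and $(u',v')$ are different intersecting pairs with $u\le u'$, then $v\le v'$ when $u<u'$. So $u+v$ takes different values at different intersecting pairs, and these values lie in $\{2,\dots,a+b\}$.

(ii) Call $k$ split if $\operatorname{ran}x_k$ meets at least two of the $\operatorname{ran}h_l$, and let $S$ be the set of split $k$. Assign to a split $k$ the first such $l$; then $l<d$. This is injective: if $k<k'$ are split and $k$ is assigned $l$, then $\operatorname{ran}x_k$ reaches beyond $\max\operatorname{ran}h_l$, so $\operatorname{ran}x_{k'}$ does not meet $\operatorname{ran}h_l$. So $|S|<d\le n_q$. Let $I^l$ be the set of $k$ for which $\operatorname{ran}h_l$ is the only one met by $\operatorname{ran}x_k$; then $g(x_k)=\frac1{m_q}h_l(x_k)$ for $k\in I^l$. If $k_1<k<k_2$ with $k_1,k_2\in I^l$, then $\operatorname{ran}x_k$ lies between two points of $\operatorname{ran}h_l$, so $\operatorname{ran}x_k\subset\operatorname{ran}h_l$ and $k\in I^l$. So $I^l$ is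 an interval. All other $k$ have $g(x_k)=0$. $\square$

The next lemma reduces a functional of weight $q$ to the vectors $x_k$ with $j_k>q$, for which (R2) applies.

**Lemma 10.** Let $(x_k)$ be a $C$-RIS, $I$ an interval of its indices with $r$ elements, $|b_k|\le1$, $x=\sum_{k\in I}b_kx_k$. Put $I_q=\{k\in I:j_k>q\}$, a final segment of $I$, and $x^{(q)}=\sum_{k\in I_q}b_kx_k$.

* (i) For $g\in K_q$: $|g(x)|\le2C+|g(x^{(q)})|$.
* (ii) For $g=\sum_{q\in F}a_qg_q$ of type (c): $|g(x)|\le C(2+\sqrt r)+\sum_{q\in F}|a_q|\,|g_q(x^{(q)})|$.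
* (iii) For $g\in K_q$: $|g(x^{(q)})|\le Cr/m_q$. Also there are $h_l\in K$ and disjoint intervals $I^l\subset I_q$, $l\le n_q$, with $|g(x^{(q)})|\le\frac1{m_q}\big(Cn_q+\sum_{l\le n_q}|h_l(\sum_{k\in I^l}b_kx_k)|\big)$.

*Proof.* Let $k_q$ be the largest $k\in I$ with $j_k\le q$, if there is one.

(i) For $k\in I$ with $k<k_q$ we have $j_{k+1}\le q$, so $|g(x_k)|\le2^{-k}$ by (3); these $k$ contribute at most $1\le C$. The index $k_q$ contributes at most $C$ by (R1). The other indices are those of $I_q$.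

(ii) Sort the pairs $(k,q)$, $k\in I$, $q\in F$. Pairs with $k<k_q$ have $q\ge j_{k+1}$ and by (3) contribute at most $\sum_k\sum_{q\ge j_{k+1}}2^{-k}m_{j_{k+1}}/m_q\le\sum_k2^{-k}\cdot2\le2\le2C$. For the pairs with $k=k_q$ put $A_k=(\sum_{q:k_q=k}a_q^2)^{1/2}$. By Lemma 6(v), $|\sum_{q:k_q=k}a_qg_q(x_k)|\le CA_k$, and $\sum_kA_k\le\sqrt r(\sum_kA_k^2)^{1/2}\le\sqrt r$ by Cauchy–Schwarz. The remaining pairs are those with $k\in I_q$.

(iii) The first bound is (R2). The second is Lemma 9(ii) for $(x_k)_{k\in I_q}$, with (R2) for $k\in S$. $\square$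

**Lemma 11.** Let $D_j=8\sqrt{n_j}\,n_{j-1}^{s_j}$ and $c\ge0$. Let $F:\{0,1,\dots,n_j\}\to[0,\infty)$ satisfy $F(r)\le r$ and
$$F(r)\le2+\sqrt r+cr+\sum_{q<j}\frac1{m_q}\Big(n_q+\sup\Big\{\sum_{l\le n_q}F(r_l):\sum r_l\le r\Big\}\Big)\qquad(r\le n_j).$$
Then $F(r)\le D_j+(2c+m_j^{-4})r$ for all $r\le n_j$.

*Proof.* Put $\nu=\sum_{q<j}n_q/m_q\le An_{j-1}$ (it is $0$ if $j=1$) and $R=2+\sqrt{n_j}+\nu\le4\sqrt{n_j}$. If $F(r)\le\alpha+\beta r$ for all $r\le n_j$, then $\sum_{l\le n_q}F(r_l)\le n_q\alpha+\beta r$, and the hypothesis gives $F(r)\le(R+\nu\alpha)+(c+A\beta)r$ for all $r\le n_j$. Start with $\alpha=0$, $\beta=1$. After $t$ steps,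
$$F(r)\le R\sum_{u<t}\nu^u+cr\sum_{u<t}A^u+A^tr.$$
Take $t=s_j$. Then $A^{s_j}\le2^{-s_j}=m_j^{-4}$ and $\sum_uA^u\le2$. Also $\sum_{u<s_j}\nu^u\le n_{j-1}^{s_j}$: for $j=1$ the sum is $1$, and for $j\ge2$ it is at most $n_{j-1}^{s_j-1}\sum_uA^u\le2n_{j-1}^{s_j-1}\le n_{j-1}^{s_j}$. So the constant term is at most $4\sqrt{n_j}\,n_{j-1}^{s_j}\le D_j$. $\square$

**Lemma 12.** Let $(x_k)$ be a $C$-RIS of length $r\le n_j$, $|b_k|\le1$, $x=\sum b_kx_k$. Then $|g(x)|\le C(D_j+5r/m_j)$ for $g\in K$, and $|g(x^{(q)})|\le\frac C{m_q}\big(n_q(1+D_j)+5r/m_j\big)$ for $g\in K_q$, $q<j$.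

*Proof.* Let $B(r)$ be $\frac1C$ times the supremum of $|g(\sum b_kx_k)|$ over all $g\in K$, all $C$-RIS of length at most $r$ (including the empty one), and all $|b_k|\le1$. By (R1), $B(r)\le r$. Let $g\in K$. If $g=\pm e_i^*$, then $|g(x)|\le C$. Otherwise $g$ has a weight or is of type (c), and Lemma 10 applies; there, bound $|g_q(x^{(q)})|$ by $Cr/m_q$ if $q\ge j$ and by the second bound in (iii) if $q<j$. The vectors with indices in $I^l$ form a $C$-RIS, so this second bound is at most $\frac C{m_q}(n_q+\sup\{\sum_{l\le n_q}B(r_l):\sum r_l\le r\})$. Since $|a_q|\le1$ and $\sum_{q\ge j}r/m_q\le2r/m_j$, in all cases the hypothesis of Lemma 11 holds for $B$ with $c=2/m_j$. So $B(r)\le D_j+(4/m_j+m_j^{-4})r\le D_j+5r/m_j$. Inserting this into Lemma 10(iii) gives the second claim. $\square$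

Put $\eta_j=m_jn_{j-1}(3+D_j)/n_j$. We have $3+D_j\le11\sqrt{n_j}\,n_{j-1}^{s_j}$, and $11j\,m_jn_{j-1}^{s_j+1}\le m_j^3n_{j-1}^{s_j+1}\le(n_{j-1}m_j)^{25s_j}=n_j^{1/4}$. Hence
$$\eta_j\le j\,\eta_j\le n_j^{1/4}n_j^{-1/2}=n_j^{-1/4}\le1/m_j,\qquad m_j/n_j\le\eta_j.\tag{4}$$

**Lemma 13.** Let $(x_k)_{k\le n_j}$ be a $C$-RIS, $|b_k|\le1$, $z=\frac{m_j}{n_j}\sum b_kx_k$. Let $D$ be an interval meeting $\operatorname{ran}x_k$ for at most $\rho n_j$ indices $k$, $0\le\rho\le1$, and let $g\in K$ with $\operatorname{ran}g\subset D$. Then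

* (i) $|g(z)|\le C(\eta_j+5\rho)$; in particular $\|z\|\le6C$;
* (ii) $|g(z)|\le C(\eta_j+5\rho/m_q)$ if $g\in K_q$, $q<j$;
* (iii) $|g(z)|\le C(\eta_j+\rho m_j/m_q)$ if $g\in K_q$, $q\ge j$;
* (iv) if $g=\sum_{q\in F}a_qg_q$ is of type (c) with all $\operatorname{ran}g_q\subset D$, then $|g(z)|\le C(\eta_j+\sum_{q\in F}|a_q|\pi_q)$, where $\pi_q=\eta_j+5\rho/m_q$ for $q<j$ and $\pi_q=\rho m_j/m_q$ for $q\ge j$.

*Proof.* All functionals involved see only the $x_k$ whose range meets $D$. These form a $C$-RIS of some length $r\le\rho n_j$. (i) By Lemma 12, $|g(z)|\le C\frac{m_j}{n_j}(D_j+5\rho n_j/m_j)$. For the norm take $D=\mathbb N$, $\rho=1$. (ii) By Lemmas 10(i) and 12, $|g(z)|\le C\frac{m_j}{n_j}\big(2+\frac1{m_q}(n_q(1+D_j)+5\rho n_j/m_j)\big)$, and $2+n_q(1+D_j)\le n_{j-1}(3+D_j)$. (iii) By Lemma 10(i),(iii), $|g(z)|\le C\frac{m_j}{n_j}(2+\rho n_j/m_q)$. (iv) Use Lemma 10(ii). Here $\frac{m_j}{n_j}(2+\sqrt r)\le\eta_j$ because $2+\sqrt{n_j}\le3+D_j$. For $q<j$, Lemma 12 gives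 $\frac{m_j}{n_j}|g_q(x^{(q)})|\le C(\eta_j+5\rho/m_q)$, where $x=\frac{n_j}{m_j}z$ is reduced to the seen indices. For $q\ge j$ it is at most $C\frac{m_j}{n_j}\cdot\frac{\rho n_j}{m_q}=C\rho m_j/m_q$. $\square$

By hand, with the $1$-RIS $(e_k)$ and $j$ even: $x=\frac{m_j}{n_j}\sum_{k\le n_j}e_k$ has $\|x\|\le6$, the functional $\gamma=\frac1{m_j}\sum_{k\le n_j}e_k^*\in K_j$ has $\gamma(x)=1$, and functionals of weight $q\ne j$ are small at $x$: at most $6/m_q$ if $q<j$ and at most $2/m_j$ if $q>j$. So $x$ essentially sees only its own weight $j$. We shall need such pairs in every block subspace.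

## 6. Averages, and the reflexivity of $X$

**Lemma 14.** (a) If $z_1<\dots<z_N$, $\|z_i\|\le2$, $N\ge n_j$ and $x=\frac1N\sum z_i$, then $|g(x)|\le4/m_q$ for $g\in K_q$, $q\le j$. (b) For every block subspace $Z$ and all $N,M$ there is a finitely supported $x\in Z$ with $\min\operatorname{supp}x>M$, $\|x\|=1$ and $x=\frac1N\sum_{i\le N}z_i$, where $z_i\in Z$ are finitely supported, successive, $\|z_i\|\le2$.

*Proof.* (a) Let $g=\frac1{m_q}\sum_{l\le d}h_l$. By Lemma 9(i) at most $N+d\le2N$ pairs $(\operatorname{ran}z_i,\operatorname{ran}h_l)$ intersect, and $|h_l(z_i)|\le2$. So $|g(x)|\le\frac1{m_q}\cdot\frac1N\cdot2N\cdot2$.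

(b) Choose $j$ with $n_{2j-1}\ge N$ and put $s=s_{2j}$. Then $N^s\le n_{2j-1}^{s_{2j}}\le n_{2j}$ and $2^s=m_{2j}^4>2m_{2j}$. Let $u_1<\dots<u_{N^s}$ be normalized finitely supported vectors of $Z$ beyond $M$. Suppose that $\|\frac1N\sum_{i\le N}w_i\|\le\frac12$ for all successive finitely supported $w_i\in Z$ beyond $M$ with $\|w_i\|\le1$. Group the $u_i$ in consecutive groups of $N$; twice the average of a group has norm at most $1$. Repeat with these doubled averages. After $s$ rounds, $\|2^sN^{-s}\sum u_i\|\le1$. But choose $h_i\in K$ with $h_i(u_i)\ge\frac12$ and $\operatorname{ran}h_i\subset\operatorname{ran}u_i$. Then $\frac1{m_{2j}}\sum_{i\le N^s}h_i\in K$ shows $\|N^{-s}\sum u_i\|\ge\frac1{2m_{2j}}>2^{-s}$, a contradiction. So some $w=\frac1N\sum w_i$ of this kind has $\|w\|>\frac12$. Take $x=w/\|w\|$ and $z_i=w_i/\|w\|$. $\square$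

Recall that a basis is *boundedly complete* if $\sum a_ke_k$ converges whenever its partial sums are bounded, and *shrinking* if $\|f|_{[e_k]_{k\ge n}}\|\to0$ for every $f\in X^*$. By James' theorem, a space with a basis of both kinds is reflexive.

**Proposition 15.** $X$ is reflexive.

**Step 1: $(e_k)$ is boundedly complete.** We use that long even-weight sums grow. Otherwise some $\sum a_ke_k$ has bounded partial sums that are not Cauchy. By bimonotonicity we may enlarge intervals, so there are $\delta>0$ and consecutive blocks $u_i$ of this series with $\|u_i\|\ge\delta$ and $\sup_n\|\sum_{i\le n}u_i\|<\infty$. Take $h_i\in K$, $\operatorname{ran}h_i\subset\operatorname{ran}u_i$, $h_i(u_i)\ge\delta/2$. For all $j$ the functional $\frac1{m_{2j}}\sum_{i\le n_{2j}}h_i\in K$ gives $\|\sum_{i\le n_{2j}}u_i\|\ge\delta n_{2j}/(2m_{2j})\to\infty$, a contradiction.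

**Step 2: $(e_k)$ is shrinking.** We use that averages of RIS are small. Otherwise there are $f\in X^*$, $\delta>0$ and successive finitely supported $u_i$ with $\|u_i\|\le1$, $f(u_i)\ge\delta$. Choose inductively $j_1<j_2<\cdots$ and $v_k$, the average of $n_{j_k}$ consecutive $u_i$'s taken from disjoint consecutive groups, where $j_{k+1}$ is chosen after $v_k$ so that $\|v_k\|_1\le2^{-k}m_{j_{k+1}}$. By Lemma 14(a), $(v_k)$ is a $4$-RIS. By Lemma 13(i), for all $j$,
$$\delta\le f\Big(\frac1{n_j}\sum_{k\le n_j}v_k\Big)\le\|f\|\,\frac{24}{m_j},$$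
a contradiction for large $j$. By James' theorem, $X$ is reflexive. $\square$

## 7. Exact pairs, dependent sequences, and the HI property

**Lemma 16 (exact pairs).** For every block subspace $Z$, even $q$ and $M$ there are a finitely supported $x\in Z$ with $\min\operatorname{supp}x>M$ and $\gamma\in K_q$ with $\operatorname{ran}\gamma\subset\operatorname{ran}x$, $\gamma(x)=1$, $\|x\|\le36$, and for $g\in K_{q'}$: $|g(x)|\le36/m_{q'}$ if $q'<q$, and $|g(x)|\le12/m_q$ if $q'>q$. We call $(x,\gamma)$ a *$q$-exact pair*.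

*Proof.* We build a $6$-RIS in $Z$ and imitate the example with $(e_k)$. For $k=1,\dots,n_q$: choose $j_k>j_{k-1}$ with $2^{-(k-1)}m_{j_k}\ge\|\tilde x_{k-1}\|_1$ (no condition if $k=1$). By Lemma 14(b) with $N=n_{j_k}$ choose a normalized average $x_k\in Z$ beyond $M$ and $x_{k-1}$, and choose $h_k\in K$ with $\operatorname{ran}h_k\subset\operatorname{ran}x_k$ and $h_k(x_k)\ge\frac23$. Put $\tilde x_k=x_k/h_k(x_k)$. Then $\|\tilde x_k\|\le\frac32$, and by Lemma 14(a) $|g(\tilde x_k)|\le6/m_{q'}$ for $g\in K_{q'}$, $q'\le j_k$. So $(\tilde x_k)$ is a $6$-RIS. Put $x=\frac{m_q}{n_q}\sum_{k\le n_q}\tilde x_k$ and $\gamma=\frac1{m_q}\sum_{k\le n_q}h_k\in K_q$; then $\gamma(x)=1$. By Lemma 13 with $C=6$, $\rho=1$, and $\eta_q\le1/m_q$: $\|x\|\le36$; for $q'<q$, $|g(x)|\le6(\eta_q+5/m_{q'})\le36/m_{q'}$; for $q'>q$, $|g(x)|\le6(\eta_q+m_q/m_{q'})\le12/m_q$, since $m_{q'}\ge m_q^2$. $\square$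

From now on $C:=36$.

**Definition.** For odd $p$, a *$p$-dependent sequence* is $(x_k,\gamma_k)_{k\le n_p}$ with $x_k$ successive, $(x_k,\gamma_k)$ $q_k$-exact, $((\gamma_k,q_k,r_k))_{k\le n_p}$ $p$-special for some $r_k$, and $(x_k)$ a $36$-RIS with $j_k=q_k$.

Here (R1) and (R2) are automatic by exactness. Condition (R3) is achieved by choosing $r_k\ge2^k\|x_k\|_1$, because $m_{q_{k+1}}>q_{k+1}>r_k$. So, starting with a large $q_1\in\Omega$, such sequences can be built one pair at a time by Lemma 16, with each $x_k$ in a prescribed block subspace and arbitrarily far out.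

**Lemma 17.** For a $p$-dependent sequence, $\|\sum x_k\|\ge n_p/m_p$ and $\|\sum(-1)^kx_k\|\le216\,n_p/m_p^2$.

*Proof.* The first inequality comes from $\frac1{m_p}\sum\gamma_k\in K$. For an interval $I_0\subset\{1,\dots,n_p\}$ put $w_{I_0}=\sum_{k\in I_0}(-1)^kx_k$.

**Step 1: functionals of weight $p$ do not see alternating sums.** We show $|g(w_{I_0})|\le C$ for $g\in K_p$. Let $g=\pm\frac1{m_p}\sum_{i\le d}I\gamma_i'$ with $((\gamma_i',q_i',r_i'))_{i\le d}$ $p$-special. Suppose $q_i'=q_k$. If this number is in $\Omega$, then $i=k=1$. If it is in $\Sigma$, then by injectivity of $\sigma$ we have $i=k$, and the first $k-1$ entries of the two special sequences coincide. Let $k_0$ be the largest $i$ with $q_i'\in\{q_1,\dots,q_{n_p}\}$ ($0$ if none). Then $\gamma_i'=\gamma_i$ for $i<k_0$, $q_{k_0}'=q_{k_0}$, and $q'_i\notin\{q_k\}$ for $i>k_0$. We estimate before the factor $\frac1{m_p}$.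

For $i<k_0$: $I\gamma_i(x_k)=0$ if $k\ne i$, and $I\gamma_i(x_i)=1$ if $\operatorname{ran}\gamma_i\subset I$. The $i$ of the latter kind that lie in $I_0$ form an interval, so they contribute an alternating sum of consecutive $\pm1$'s, at most $1$ in absolute value. At most two $\gamma_i$ are cut by $I$, contributing at most $\|x_i\|\le36$ each. The pair $(\gamma'_{k_0},x_{k_0})$ contributes at most $36$. In every other pair $(\gamma_i',x_k)$ with $i\ge k_0$ the weights differ, so exactness of $(x_k,\gamma_k)$ and Lemma 6(vi) give at most $36/\min(m_{q_i'},m_{q_k})\le36n_p^{-4}$; there are at most $n_p^2$ such pairs, with total at most $1$. Altogether $|g(w_{I_0})|\le(1+72+36+1)/m_p=110/m_p\le C$.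

**Step 2: all other functionals, by the RIS recursion with weight $p$ removed.** Let $B'(r)=\frac1C\sup|g(w_{I_0})|$ over $g\in K$ and intervals $I_0$ with $|I_0|\le r$; so $B'(r)\le r$. Use Lemma 10 with $b_k=(-1)^k$. The sets $I_q$ and $I^l$ there are intervals, so the vectors that occur are again of the form $w_{I_1}$. For $g\in K_p$ we use Step 1 instead. In sums of type (c) only even weights occur, so $p$ is absent. Bounding weights $q>p$ by $Cr/m_q$ and weights $q<p$ by the second part of Lemma 10(iii), and using $\sum_{q>p}\frac r{m_q}\le\frac{2r}{m_{p+1}}=\frac{2r}{m_p^2}$, we see that $B'$ satisfies the hypothesis of Lemma 11 with $j=p$ and $c=2/m_p^2$. The gain over Lemma 12 is that $2/m_p$ has become $2/m_p^2$. So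
$$B'(n_p)\le D_p+\frac{4n_p}{m_p^2}+\frac{n_p}{m_p^4}\le\frac{6n_p}{m_p^2},$$
since $D_p\le\eta_pn_p/m_p\le n_p/m_p^2$. Multiply by $C=36$. $\square$

**Proposition 18.** $X$ is HI.

*Proof.* Let $Y_1,Y_2\subset X$ be infinite-dimensional, $0<\theta<\frac12$, and take $Z_a,T_a$ from Lemma 2 for $Y_a$, $a=1,2$. For odd $p$ build a $p$-dependent sequence with $x_k\in Z_1$ for $k$ odd and $x_k\in Z_2$ for $k$ even. Let $u$ and $v$ be the sums of $x_k$ over odd and even $k$. By Lemma 17, $\|u-v\|\le\frac{216}{m_p}\|u+v\|$, so $\|u\|,\|v\|\le\frac12(1+\frac{216}{m_p})\|u+v\|\le\|u+v\|$. Hence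
$$\|T_1u-T_2v\|\le\Big(\frac{216}{m_p}+2\theta\Big)\|u+v\|,\qquad\|T_1u+T_2v\|\ge(1-2\theta)\|u+v\|>0.$$
Letting $p\to\infty$ and $\theta\to0$, no inequality $\|y_1+y_2\|\le c\|y_1-y_2\|$ ($y_a\in Y_a$) can hold. So $Y_1+Y_2$ is never a topological direct sum. $\square$

## 8. Averaged functionals with many norming vectors

Fix a block subspace $Z$ of $X$ for Sections 8 to 11. Keep $C=36$ and put $C_2=6C=216$, $C_*=2C_2=432$. We now construct the $f_i$ and their norming vectors. For $i\ge1$ let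
$$\delta_i=\frac{2^{-i}}{n_i},\quad k_i=\min\{k\ge1:2^k\ge4C_2/\delta_i\},\quad H_i=(k_in_{k_i})^{k_i},\quad G_i=32i^3n_i^4,\quad N_i=2G_iH_i,\quad\varepsilon_i=2^{-i-2}.$$
The roles will be these. For given $b$, at most $G_i$ functionals will be dangerous for the $i$-th vector. Avoiding one of them, up to an error $\delta_i$, will cost at most $H_i$ of the $N_i$ vectors $y_{i,s}$. So we lose at most half of them.

Inductively choose odd $p_{i,1}\ge3$ with $p_{i,1}>p_{i-1,N_{i-1}}$ (if $i>1$), put $p_{i,s}=p_{i,1}+2(s-1)$ for $s\le N_i$, and let $p_{i,1}$ be so large that with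
$$\kappa_i=\frac{20CN_i}{m_{p_{i,1}}},\qquad\tau_i=2n_{p_{i,1}}^{-1/8},\qquad\lambda_i=\kappa_i+n_{p_{i,1}-1}\tau_i$$
we have $\kappa_i\le1$ and $\lambda_i(1+k_in_{k_i})^{k_i}\le\delta_i/2$. This is possible: $N_i,k_i,\delta_i$ do not depend on $p_{i,1}$, and $n_{p-1}n_p^{-1/8}\to0$ because $n_p^{1/8}=(n_{p-1}m_p)^{12.5s_p}$. The numbers $\kappa_i$, $\tau_i$ and $n_{p_{i,1}-1}\tau_i$ are at most $\lambda_i\le\delta_i/2=2^{-i-1}/n_i$, so
$$\kappa_i\le\tfrac{\varepsilon_i}4,\qquad\tau_i\le\tfrac{\varepsilon_i}4,\qquad n_{p_{i,1}-1}\tau_i\le\varepsilon_i,\qquad n_i\kappa_i\le2^{-i}.\tag{5}$$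

**Step 1: interleaved dependent sequences.** The purpose is to spread, for each $s$, the $s$-th vector evenly over the same stretch of $\mathbb N$. Let $T_i=n_{p_{i,1}}$, which divides every $n_{p_{i,s}}$. For each $s\le N_i$ we construct a $p_{i,s}$-dependent sequence of length $n_{p_{i,s}}$ in $Z$. The vectors of all these sequences are listed as $x_1<x_2<\cdots$, arranged into $T_i$ consecutive groups, and each group contains exactly $n_{p_{i,s}}/T_i$ consecutive members of the $s$-th sequence, for every $s$.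

At stage $v$ let the $k$-th member of the $s$-th sequence be due. If $k=1$, pick its weight $q_v\in\Omega$ large. If $k>1$, choose *now* the free parameter $r_{s,k-1}$ of the previous member of the $s$-th sequence large, and let $q_v>r_{s,k-1}$ be the value of $\sigma$ at the first $k-1$ entries of the $s$-th sequence. So we can ensure $m_{q_v}\ge n_{p_{i,s}}^4$ if $k=1$, and $q_v>q_{v-1}$, $m_{q_v}\ge2^{v-1}\|x_{v-1}\|_1$ if $v>1$. Take a $q_v$-exact pair $(x_v,\gamma_v)$ in $Z$ beyond all previous supports. The last parameter $r$ of each sequence is arbitrary. The whole list is a $36$-RIS with $j_v=q_v$, and so is each subsequence, in particular the one given by the index set $V_{i,s}$ of the $s$-th sequence.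

**Step 2: the vectors and functionals.** Put
$$y_{i,s}=\frac{m_{p_{i,s}}}{n_{p_{i,s}}}\sum_{v\in V_{i,s}}x_v,\qquad g_{i,s}=\frac1{m_{p_{i,s}}}\sum_{v\in V_{i,s}}\gamma_v\in K_{p_{i,s}},\qquad f_i=\frac1{N_i}\sum_{s\le N_i}g_{i,s}.$$
Let $R_i$ be the interval hull of all supports of the $x_v$ at step $i$, and perform the steps so that $R_1<R_2<\cdots$. Since $\operatorname{ran}\gamma_v\subset\operatorname{ran}x_v$ and $\gamma_v(x_v)=1$, we get $g_{i,s}(y_{i',s'})=\delta_{ii'}\delta_{ss'}$. Call $J\subset\{1,\dots,N_i\}$ *admissible* if $|J|\le N_i/2$, and put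
$$y_i^J=\frac{N_i}{N_i-|J|}\sum_{s\notin J}y_{i,s},\qquad\text{so that}\quad f_{i'}(y_i^J)=\delta_{ii'}.\tag{6}$$
The coefficient $N_i/(N_i-|J|)$ is at most $2$. A small example of the freedom: $g_{i,1}\in K$ has the value $1$ at $y_i^\emptyset$, but the value $0$ at $y_i^{\{1\}}$, while $f_i$ has the value $1$ at both.

**Step 3: blocks and a measure.** To keep track of which fraction of $y_i^J$ an interval sees, let the *blocks* be the interval hulls $B_{i,1}<\dots<B_{i,T_i}$ of the $T_i$ groups. Choose one point in each block, and let $\mu_i$ be the uniform probability measure on these $T_i$ points. An interval $D$ meeting $\beta$ blocks contains all but at most two of them, so $\beta/T_i\le\mu_i(D)+2/T_i$.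

## 9. Three estimates for the vectors $y_i^J$

**Lemma 19.** For all $i$ and all admissible $J$:

* (K0) $|h(y_i^J)|\le C_2\mu_i(\operatorname{ran}h)+\tau_i$ for all $h\in K$;
* (K1) $|h(y_i^J)|\le\kappa_i$ if $h\in K_q$, $q\ge p_{i,1}$, $q\notin\{p_{i,s}:s\notin J\}$;
* (K2) $|h(y_i^J)|\le\kappa_i$ if $h$ is of type (c) with all weights $\ge p_{i,1}$.

*Proof.* Drop the index $i$ and write $y=y^J$, $n=n_{p_1}=T$. If an interval meets at most $\beta\le T$ blocks, it meets $\operatorname{ran}x_v$ for at most $\beta n_{p_s}/T$ indices $v\in V_s$. So Lemma 13 applies to each $y_s$ with $j=p_s$ and $\rho=\beta/T$. By (4), $\sum_s\eta_{p_s}\le\sum_sn_{p_s}^{-1/4}\le2n^{-1/4}\le2/m_{p_1}$. Also $20CN\le m_{p_1}$, since $\kappa\le1$.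

**Step A: weight $q\ge p_1$.** This gives (K1). Let $h\in K_q$, $q\ge p_1$, have range in an interval meeting at most $\beta$ blocks. By Lemma 13(ii),(iii),
$$|h(y)|\le2C\sum_{s\notin J}(\eta_{p_s}+\rho\rho_s),\qquad\rho_s=\frac{m_{p_s}}{m_q}\ (p_s\le q),\quad\rho_s=\frac5{m_q}\ (p_s>q).$$
Here $\sum_{p_s<q}\rho_s\le2m_{q-1}/m_q=2/m_{q-1}\le2/m_{p_1}$ (the sum is nonempty only if $q-1\ge p_1$) and $\sum_{p_s>q}\rho_s\le5N/m_{p_1}$. If no $s\notin J$ has $p_s=q$, then $|h(y)|\le2C(2+2+5N)/m_{p_1}\le20CN/m_{p_1}=\kappa$, which is (K1). In general there is at most one more term, equal to $1$, so $\sum_{s\notin J}\rho_s\le1+(2+5N)/m_{p_1}\le2$ and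
$$|h(y)|\le2C(2n^{-1/4}+2\rho).$$

**Step B: type (c) with large weights.** This gives (K2). Let $h=\sum_{q\in F}a_qg_q$ be of type (c) with all $q\ge p_1$ and all $\operatorname{ran}g_q$ in an interval meeting at most $\beta$ blocks. Since $q$ is even and the $p_s$ are odd, $q>p_1$ and $q\ne p_s$. By Lemma 13(iv), $|a_q|\le1$ and (4),
$$|h(y_s)|\le C\Big((1+p_s)\eta_{p_s}+5\rho\sum_{q>p_1}\frac1{m_q}+\rho\sum_{q>p_s}\frac{m_{p_s}}{m_q}\Big)\le C\Big(2n_{p_s}^{-1/4}+\frac{10\rho}{m_{p_1}^2}+\frac{2\rho}{m_{p_s}}\Big)\le C\Big(2n_{p_s}^{-1/4}+\frac{3\rho}{m_{p_1}}\Big).$$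
Summing over $s\notin J$, $|h(y)|\le2C(4n^{-1/4}+3N\rho/m_{p_1})$. This is at most $2C(4+3N)/m_{p_1}\le14CN/m_{p_1}\le\kappa$, which is (K2). It is also at most $2C(4n^{-1/4}+\rho)$.

**Step C: all functionals.** This gives (K0), by a recursion on components for weights below $p_1$. For integers $0\le\beta\le T$ let
$$M(\beta)=\sup\{|h(y)|:h\in K,\ \operatorname{ran}h\text{ meets at most }\beta\text{ blocks}\}.$$
If $h=\pm e_k^*$, only one $x_v$ is seen, so $|h(y)|\le2C\max_sm_{p_s}/n_{p_s}\le2C\max_s\eta_{p_s}\le2Cn^{-1/4}$. If $h\in K_q$ with $q<p_1$ has components $h_l$ meeting $\beta_l$ blocks, then $|h(y)|\le\frac1{m_q}\sum_{l\le n_q}M(\beta_l)$ with $\sum\beta_l\le\beta+n_q$ by Lemma 9(i). If $h\in K_q$ with $q\ge p_1$, use Step A. If $h$ is of type (c), with $\operatorname{ran}g_q\subset\operatorname{ran}h$, treat the part with weights $\ge p_1$ by Step B and the weights $q<p_1$ by their components. In all cases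
$$M(\beta)\le8Cn^{-1/4}+4C\frac\beta T+\sum_{q<p_1}\frac1{m_q}\sup\Big\{\sum_{l\le n_q}M(\beta_l):\sum\beta_l\le\beta+n_q\Big\}.$$
By Lemma 13(i), $M(\beta)\le a_0+b_0\beta/T$ with $a_0=4Cn^{-1/4}$ and $b_0=10CN$. If $M(\beta)\le a_u+b_u\beta/T$ for all $\beta$, the recursion gives the same with
$$b_{u+1}=4C+Ab_u,\qquad a_{u+1}=8Cn^{-1/4}+\nu\Big(a_u+\frac{b_u}T\Big),\qquad\nu=\sum_{q<p_1}\frac{n_q}{m_q}\le An_{p_1-1}.$$
Take $t=\lceil\log_2 10N\rceil$ steps. Then $b_t\le\frac{4C}{1-A}+A^t\,10CN\le5C+2^{-t}\,10CN\le6C$. Moreover $b_u\le10CN$ for all $u$, and $\nu/T\le n_{p_1-1}/n\le n^{-1/4}$. So $a_{u+1}\le(8C+10CN)n^{-1/4}+\nu a_u\le20CNn^{-1/4}+\nu a_u$. Since $a_0\le20CNn^{-1/4}$, we get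
$$a_t\le20CN\,n^{-1/4}\sum_{u\le t}\nu^u\le20CN\,n_{p_1-1}^{t+1}n^{-1/4},$$
where the last step uses $\sum_{u\le t}\nu^u\le n_{p_1-1}^t\sum_uA^u\le2n_{p_1-1}^t$. From $20CN\le m_{p_1}$ we have $t\le\log_2(20N)\le\log_2m_{p_1}$, so $t+1\le s_{p_1}$. Hence $a_t\le m_{p_1}n_{p_1-1}^{s_{p_1}}n^{-1/4}\le n^{1/8}n^{-1/4}=n^{-1/8}$, because $n^{1/8}=(n_{p_1-1}m_{p_1})^{12.5s_{p_1}}$. So if $\operatorname{ran}h$ meets $\beta$ blocks,
$$|h(y)|\le6C\frac\beta T+n^{-1/8}\le6C\mu(\operatorname{ran}h)+\frac{12C}n+n^{-1/8}\le C_2\mu(\operatorname{ran}h)+\tau.\qquad\square$$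

In particular $\|y_i^J\|\le C_2+\tau_i$.

## 10. Avoiding one prescribed functional

A functional $\gamma=g_{i,s}$ is avoided by $J=\{s\}$. We now show that every $\gamma\in K$ can be avoided at bounded cost.

**Lemma 20.** For every $i$ and $\gamma\in K$ there is $J_{(i)}(\gamma)\subset\{1,\dots,N_i\}$ with $|J_{(i)}(\gamma)|\le H_i$ such that $|\gamma(y_i^J)|\le\delta_i$ whenever $J\supset J_{(i)}(\gamma)$, $|J|\le N_i/2$.

*Proof.* Drop $i$. Each layer of weights in $\gamma$ gains a factor; we unfold $\gamma$ only as long as the weights are small, and there are few small weights. Let $H(0)=0$, $H(k)=(kn_k)^k$ for $k\ge1$, and $\lambda(k)=\lambda(1+kn_k)^k$ for $k\ge0$. Both are nondecreasing, and $\lambda(0)=\lambda$. By induction on $k\ge0$ we show: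

*for each $h\in K$ there is a set $J(h,k)$ with $|J(h,k)|\le H(k)$ such that for all $J\supset J(h,k)$ with $|J|\le N/2$,*
$$|h(y^J)|\le2C_22^{-k}\mu(\operatorname{ran}h)+\lambda(k).$$

For $k=0$ this is (K0) with $J(h,0)=\emptyset$, as $\tau\le\lambda$. Let $k\ge1$.

**Step 1: cases without recursion.** If $h=0$, or if $h=\pm e_m^*$, where $|h(y^J)|\le2Cn_{p_1}^{-1/4}\le2C/m_{p_1}\le\kappa$ by Step C above, take $J(h,k)=\emptyset$. If $h\in K_q$ with $q\ge p_1$, take $J(h,k)=\{s\}$ if $q=p_s$ and $\emptyset$ otherwise; then $|h(y^J)|\le\kappa\le\lambda(k)$ by (K1).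

**Step 2: the remaining cases, weight by weight.** Now $h=\sum_{q\in F}a_qg_q$ is of type (c) with $\operatorname{ran}g_q\subset\operatorname{ran}h$, or $h=g_q\in K_q$ with $q<p_1$ (put $F=\{q\}$, $a_q=1$). The part with $q\ge p_1$ contributes at most $\kappa$ by (K2). For $q\in F$ with $q<p_1$ and $g_q\ne0$, fix a representation $g_q=\frac1{m_q}\sum_{l\le d}h_l$, $d\le n_q$.

If $m_q\ge2^{k+q}$, then (K0) for the $h_l$, whose ranges are disjoint subsets of $\operatorname{ran}h$, gives
$$|g_q(y^J)|\le\frac1{m_q}\sum_l\big(C_2\mu(\operatorname{ran}h_l)+\tau\big)\le2^{-k-q}C_2\mu(\operatorname{ran}h)+\frac{n_q}{m_q}\tau.$$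

If $m_q<2^{k+q}$, then $q<k$, since $\log_2m_q\ge2q$. The integer $k'=k+q-\log_2m_q$ satisfies $k'\ge1$, and $k'\le k-1$ since $\log_2m_q\ge q+1$. Include all $J(h_l,k')$ in $J(h,k)$. Because $2^{-k'}/m_q=2^{-k-q}$,
$$|g_q(y^J)|\le\frac1{m_q}\sum_l\big(2C_22^{-k'}\mu(\operatorname{ran}h_l)+\lambda(k')\big)\le2C_22^{-k-q}\mu(\operatorname{ran}h)+\frac{n_q}{m_q}\lambda(k-1).$$

**Step 3: summation.** Use $|a_q|\le1$, $\sum_{q\ge1}2^{-k-q}\le2^{-k}$, $\kappa+\sum_{q<p_1}\frac{n_q}{m_q}\tau\le\kappa+n_{p_1-1}\tau=\lambda$ and $\sum_{q<k}\frac{n_q}{m_q}\le kn_k=:x$. Then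
$$|h(y^J)|\le2C_22^{-k}\mu(\operatorname{ran}h)+\lambda+x\lambda(k-1),$$
and $\lambda+x\lambda(k-1)\le\lambda\big(1+x(1+x)^{k-1}\big)\le\lambda(1+x)^k=\lambda(k)$. Also $|J(h,k)|\le\sum_{q<k}n_qH(k-1)\le kn_kH(k-1)\le H(k)$. The induction is complete.

For $k=k_i$ put $J_{(i)}(\gamma)=J(\gamma,k_i)$. Then $|J_{(i)}(\gamma)|\le H(k_i)=H_i$ and $|\gamma(y_i^J)|\le2C_22^{-k_i}+\lambda_i(1+k_in_{k_i})^{k_i}\le\frac{\delta_i}2+\frac{\delta_i}2$. $\square$

## 11. Lifting one vector $b$ at a time

**Proposition 21.** For every $b\in c_{00}$ with $\|b\|_U\le1$ there is a finitely supported $y\in Z$ with $f_i(y)=b_i$ for all $i$ and $\|y\|\le3C_2+2=650$.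

**Step 1: reduction to coefficients that are not tiny.** Indices with $|b_i|<2^{-i}$ are realized by the sum of the corresponding $b_iy_i^\emptyset$, of norm at most $\sum2^{-i}(C_2+\tau_i)\le C_2+1$. The restriction of $b$ to the other indices still has $\|\cdot\|_U\le1$. So assume $|b_i|\ge2^{-i}$ for all $i\in S:=\operatorname{supp}b\ne\emptyset$. We look for $y'$ with $f_i(y')=b_i$ for all $i$ and $\|y'\|\le2C_2+1$. All indices $i$ below are in $S$.

**Step 2: where fixed vectors fail.** We locate the obstruction. Take $y'=\sum b_iy_i^{J_i}$ and a functional $g=\frac1{m_p}\sum_{k\le n_p}\gamma_k$ of odd weight whose range contains $R_i$ for $i$ in an interval $E$ of $S$. One can hope for a bound of $|\gamma_k(\sum_{i\in E}b_iy_i)|$ by a multiple of $\|b|_E\|_{q_k}$ plus small errors, since $\gamma_k$ has weight $q_k$. Summing over $k$ and using Cauchy–Schwarz and (2), we get only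
$$\frac1{m_p}\sum_{k\le n_p}\|b|_E\|_{q_k}\le\frac{\sqrt{n_p}}{m_p}\|b|_E\|_U,$$
and $\sqrt{n_p}/m_p$ is huge. By Proposition 5 nothing can save a choice of $J_i$ that does not depend on $b$. But for fixed $b$, (2) also says that only boundedly many weights $q$ have a large $\|b|_E\|_q$. If two such weights $q_k,q_{k^*}$, $k<k^*$, occur in one special sequence, then $q_{k^*}$ determines $\gamma_k$ through $\sigma^{-1}$. So the functionals $\gamma_k$ that can do harm, except for the last one, belong to a small set that we know in advance. We avoid them.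

**Step 3: choice of $J_i$.** For $i_0\in S$ and $0\le r\le i_0$ with $|b_{i_0}|\le2^{-r}$ let $E_{i_0,r}=[i_0,t]\cap S$ with $t\in S$ maximal such that $\|b|_{[i_0,t]}\|_U\le2^{-r}$; the value $t=i_0$ qualifies. For odd $p$ let
$$J(i_0,r,p)=\Big\{q\text{ even}:\ \|b|_{E_{i_0,r}}\|_q>\frac{2^{-r}}{2n_p}\Big\}.$$
By (2), $|J(i_0,r,p)|\cdot\frac{2^{-2r}}{4n_p^2}\le2^{-2r}$, so $|J(i_0,r,p)|\le4n_p^2$.

Let $\Gamma(i_0,r,p)$ be the set of all $\gamma_l$ for which there is $q\in J(i_0,r,p)\cap\sigma(\mathcal S)$ such that $\sigma^{-1}(q)=((\gamma_u,q_u,r_u))_{u\le k}$ is an initial part of a special sequence, $l\le k$ and $q_l\in J(i_0,r,p)$. These $\gamma_l$ are in $K$. Since $\sigma$ is injective and the $q_u$ are distinct, $\gamma_l$ is determined by the pair $(q,q_l)$; so $|\Gamma(i_0,r,p)|\le16n_p^4$.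

Let $\Gamma_i$ be the union of all $\Gamma(i_0,r,p)$ with $p\le i$ odd, $i_0\in S$, $i_0\le i$, $0\le r\le i_0$, $|b_{i_0}|\le2^{-r}$. Then $|\Gamma_i|\le i\cdot i(i+1)\cdot16n_i^4\le G_i$. Put $J_i=\bigcup_{\gamma\in\Gamma_i}J_{(i)}(\gamma)$. Then $|J_i|\le G_iH_i=N_i/2$, so $J_i$ is admissible. Set
$$y_i=y_i^{J_i},\qquad y'=\sum_{i\in S}b_iy_i,\qquad\text{so by Lemma 20}\quad|\gamma(y_i)|\le\delta_i\quad(\gamma\in\Gamma_i,\ i\in S).\tag{7}$$
By (6), $f_i(y')=b_i$ for all $i$. It remains to bound $\|y'\|$.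

**Step 4: a random restriction of $b$.** We need a quantity that says how much of $b$ an interval sees when it cuts through some $R_i$. Let $\omega_i$ ($i\in S$) be independent random points with law $\mu_i$. So $\omega_i\in R_i$, and $\omega_i$ increases with $i$. For an interval $D$ put
$$b_\omega^D=\sum_i1[\omega_i\in D]\,b_ie_i,\qquad\Phi(D)=\mathbb E\|b_\omega^D\|_U.$$
For example, if $S=\{1,2\}$, $R_1\subset D$ and $\mu_2(D)=\frac12$, then $\Phi(D)=\frac12\|b\|_U+\frac12|b_1|$. By 1-unconditionality $\Phi$ is monotone in $D$ and $\mu_i(D)|b_i|\le\Phi(D)$ for every $i$. We say that $D$ *meets $i$* if $D\cap R_i\ne\emptyset$. Let $\operatorname{err}(D)=\sum_{i\text{ met by }D}\varepsilon_i|b_i|$ if $D$ meets at least two $i\in S$, $\operatorname{err}(D)=\tau_i|b_i|$ if $D$ meets exactly one $i$, and $\operatorname{err}(D)=0$ if it meets none. The claim is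
$$|g(y')|\le C_*\Phi(D)+\operatorname{err}(D),\qquad D=\operatorname{ran}g,\quad\text{for all }g\in K.\tag{8}$$
Given (8), $\Phi(D)\le\|b\|_U\le1$ and, as $|b_i|\le1$, $\operatorname{err}(D)\le\sum\varepsilon_i\le1$. So $\|y'\|\le C_*+1=2C_2+1$, as required.

We prove (8) for $g\in K^n$ by induction on $n$. If $D$ meets exactly one $i$, then $\Phi(D)=\mu_i(D)|b_i|$ and (8) follows from (K0); if it meets none, $g(y')=0$. This covers $n=0$. Now assume (8) on $K^n$.

**Step 5: even weights below all $p_{i,1}$.** We pass from components to a functional of even weight: *if $q$ is even, $g\in W_q^{n+1}$, $D=\operatorname{ran}g$, and $p_{i,1}>q$ for all $i$ met by $D$, then*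
$$|g(y')|\le C_*\mathbb E\|b_\omega^D\|_q+\frac3{m_q}\sum_{i\text{ met by }D}\varepsilon_i|b_i|.\tag{9}$$
If $g=0$ there is nothing to prove. Let $g=\frac1{m_q}\sum_{l\le d}h_l$ and $D_l=\operatorname{ran}h_l$. By (8) for $h_l\in K^n$, $|g(y')|\le\frac1{m_q}\sum_l(C_*\Phi(D_l)+\operatorname{err}(D_l))$. For each $\omega$ the vectors $b_\omega^{D_l}$ are the restrictions of $b_\omega^D$ to the sets $\{i:\omega_i\in D_l\}$, which are successive because $\omega_i$ increases with $i$. By Lemma 7, $\frac1{m_q}\sum_l\|b_\omega^{D_l}\|_U\le\|b_\omega^D\|_q$. Take expectations. For the errors fix $i$. A $D_l$ that meets $R_i$ and another $R_{i'}$ contains $\min R_i$ or $\max R_i$; as the $D_l$ are disjoint, there are at most two of these. At most $n_q$ of the $D_l$ meet only $R_i$. So by (5), since $q\le p_{i,1}-1$,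
$$\sum_l\operatorname{err}(D_l)\le\sum_{i\text{ met by }D}|b_i|(2\varepsilon_i+n_q\tau_i)\le3\sum_{i\text{ met by }D}\varepsilon_i|b_i|.$$

**Step 6: arbitrary even weights.** We remove the restriction on $q$: *for $q$ even, $g\in W_q^{n+1}$, $D=\operatorname{ran}g$,*
$$|g(y')|\le\sum_{i\text{ met by }D,\ p_{i,1}\le q}\kappa_i|b_i|+C_*\mathbb E\|b_\omega^D\|_q+\frac3{m_q}\sum_{i\text{ met by }D}\varepsilon_i|b_i|.\tag{10}$$
The $i\in S$ with $p_{i,1}\le q$ form an initial segment of $S$, and for them $|g(y_i)|\le\kappa_i$ by (K1), as the $p_{i,s}$ are odd and $q$ is even. For the others apply (9) to the restriction of $g$ to $[\min R_{i'},\infty)$, where $i'$ is the first remaining index, and use $\|Ex\|_q\le\|x\|_q$.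

If $D$ meets at least two $i$, (8) for $g$ of even weight follows from (10), since $\|\cdot\|_q\le\|\cdot\|_U$, $\kappa_i\le\varepsilon_i/4$ and $3/m_q\le\frac14$.

**Step 7: type (c).** Let $D$ meet at least two $i$ and $g=\sum_{q\in F}a_qg_q\in K^{n+1}$, $g_q\in W_q^{n+1}$, $\operatorname{ran}g_q\subset D$. For each $i$ separate large from small weights:
$$g(y')=\sum_ib_i\Big(\sum_{q\in F,\,q\ge p_{i,1}}a_qg_q\Big)(y_i)+\sum_{q\in F}a_q\,g_q\Big(\sum_{i:\,p_{i,1}>q}b_iy_i\Big).$$
The first sum is at most $\sum_{i\text{ met by }D}\kappa_i|b_i|\le\frac14\operatorname{err}(D)$ by (K2). For each $q$, the $i$ with $p_{i,1}>q$ form a final segment of $S$. So (9) applies to a restriction of $g_q$, and by Lemma 7 for each $\omega$ the second sum is at most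
$$C_*\mathbb E\sum_{q\in F}|a_q|\,\|b_\omega^D\|_q+3A\sum_{i\text{ met by }D}\varepsilon_i|b_i|\le C_*\Phi(D)+\tfrac14\operatorname{err}(D).$$

**Step 8: odd weight, the easy indices.** Let $g=\pm\frac1{m_p}\sum_{k\le d}I\gamma_k\in W_p^{n+1}$ be nonzero with $D=\operatorname{ran}g\subset I$ meeting at least two $i$, where $((\gamma_k,q_k,r_k))_{k\le d}$ is $p$-special and $\gamma_k\in W_{q_k}^n\subset W_{q_k}^{n+1}$. We split the $i\in S$ met by $D$ into four classes and treat three of them here.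

*Class 1: $p_{i,1}\le p$.* Let $i_p$ be the largest index in $S$ with $p_{i,1}\le p$. For $i<i_p$ we have $p\ge p_{i_p,1}>p_{i,s}$ for all $s$, so $|g(y_i)|\le\kappa_i$ by (K1). For $i=i_p$, (K0) gives $|b_ig(y_i)|\le C_2\mu_i(D)|b_i|+\tau_i|b_i|\le C_2\Phi(D)+\tau_i|b_i|$.

*Class 2: $p_{i,1}>p$, $R_i\not\subset D$.* There are at most two such $i$. The components of $g$ have disjoint ranges contained in $D$. So (K0) for the components, (5) and $p\le p_{i,1}-1$ give
$$|b_ig(y_i)|\le\frac1{m_p}\big(C_2\mu_i(D)+n_p\tau_i\big)|b_i|\le\frac{C_2}{m_p}\Phi(D)+\frac{\varepsilon_i}{m_p}|b_i|.$$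

*Class 3: $p_{i,1}>p$, $R_i\subset D$, $i<p$.* There are fewer than $p$ such $i$. In the same way $|b_ig(y_i)|\le\frac{C_2+1}{m_p}|b_i|$, and $|b_i|=\mu_i(D)|b_i|\le\Phi(D)$. The total is at most $\frac p{m_p}(C_2+1)\Phi(D)$.

**Step 9: odd weight, the main class.** Here the choice of $J_i$ is used. Class 4 is $E=\{i\in S:p_{i,1}>p,\ R_i\subset D,\ i\ge p\}$, an interval of $S$. Assume $E\ne\emptyset$ and let $e=\|b|_E\|_U\le1$. Since $\omega_i\in R_i\subset D$ for $i\in E$, we have $|b_i|\le e\le\Phi(D)$ for $i\in E$. Let $\hat\gamma_k$ be the restriction of $\gamma_k$ to the interval hull of $\bigcup_{i\in E}R_i$, which is contained in $D\subset I$. Then $\hat\gamma_k(y')=\sum_{i\in E}b_i\gamma_k(y_i)$, so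
$$\Big|g\Big(\sum_{i\in E}b_iy_i\Big)\Big|\le\frac1{m_p}\sum_{k\le d}|\hat\gamma_k(y')|.$$
By (10) for $\hat\gamma_k\in W_{q_k}^{n+1}$, whose range meets only $i\in E$,
$$|\hat\gamma_k(y')|\le\sum_{i\in E}\kappa_i|b_i|+C_*\|b|_E\|_{q_k}+\frac3{m_{q_k}}\sum_{i\in E}\varepsilon_i|b_i|.\tag{11}$$
Call $k$ *significant* if $\|b|_E\|_{q_k}>e/n_p$.

*Insignificant $k$.* Sum (11). We have $d\le n_p\le n_i$ for $i\in E$, the $q_k$ are distinct, and $\sum\varepsilon_i\le1$. So by (5) their total is at most $e\sum_{i\in E}n_i\kappa_i+C_*e+e\sum_k\frac3{m_{q_k}}\le(C_*+2)e$.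

*The last significant $k=k^*$.* By (11) and $\|b|_E\|_{q_{k^*}}\le e$ it contributes at most $(C_*+2)e$.

*Significant $k<k^*$.* Let $i_0=\min E\ge p$ and let $r\ge0$ be the integer with $2^{-r-1}<e\le2^{-r}$. Then $2^{-i_0}\le|b_{i_0}|\le e\le2^{-r}$, so $r\le i_0$ and $|b_{i_0}|\le2^{-r}$. Since $E$ is an interval of $S$, $b|_E=b|_{[i_0,\max E]}$ has norm at most $2^{-r}$, so $E\subset E_{i_0,r}$. For every significant $k$,
$$\|b|_{E_{i_0,r}}\|_{q_k}\ge\|b|_E\|_{q_k}>\frac e{n_p}>\frac{2^{-r}}{2n_p},$$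
that is, $q_k\in J(i_0,r,p)$. So for significant $k<k^*$ both $q_k$ and $q_{k^*}$ are in $J(i_0,r,p)$, and $\gamma_k$ is an entry of $\sigma^{-1}(q_{k^*})=((\gamma_u,q_u,r_u))_{u<k^*}$. Hence $\gamma_k\in\Gamma(i_0,r,p)\subset\Gamma_i$ for all $i\in E$, as $p\le i_0\le i$. By (7),
$$|\hat\gamma_k(y')|\le\sum_{i\in E}|b_i|\delta_i\le e\sum_{i\ge p}\frac{2^{-i}}{n_i}\le\frac e{n_p}.$$
There are at most $n_p$ such $k$, so their total is at most $e$.

Altogether $\big|g(\sum_{i\in E}b_iy_i)\big|\le\frac{2C_*+5}{m_p}e\le\frac{2C_*+5}{m_p}\Phi(D)$.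

**Step 10: adding the four classes.** The error terms come from classes 1 and 2 and by (5) total at most $\sum_{i\text{ met by }D}\varepsilon_i|b_i|=\operatorname{err}(D)$. The coefficient of $\Phi(D)$ is at most
$$C_2+\frac{2C_2}{m_p}+\frac p{m_p}(C_2+1)+\frac{4C_2+5}{m_p}\le2C_2=C_*,$$
since $m_p\ge2^{10}$ and $p/m_p\le2^{-10}$. This proves (8) on $K^{n+1}$, and with it Proposition 21. $\square$

## 12. $U$ is a quotient of every infinite-dimensional subspace

We finish the proof of Theorem 4. By Propositions 15 and 18, $X$ is reflexive and HI.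

**Step 1: the operator $Q$ for a block subspace $Z$.** We check that averaging does not destroy the bound of Lemma 8. Let $f_i$ be the functionals of Section 8 for $Z$, and let $\varphi\in K_U$. For each choice $(s_i)_{i\in\operatorname{supp}\varphi}$ with $s_i\le N_i$ the functionals $g_{i,s_i}\in K$ are supported in $R_i$, hence successive, so $\sum_i\varphi(i)g_{i,s_i}\in K$ by Lemma 8. The average over all choices is $\sum_i\varphi(i)f_i$, which is therefore in $\operatorname{conv}K$. So for $x\in c_{00}$ the sequence $Qx=(f_i(x))_i$, which has finite support because $R_1<R_2<\cdots$, satisfies $\|Qx\|_U=\sup_{\varphi\in K_U}\sum_i\varphi(i)f_i(x)\le\|x\|$. Hence $Q$ extends to an operator $Q:X\to U$ with $\|Q\|\le1$.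

**Step 2: $Q$ maps $650B_Z$ onto a set containing $B_U$.** By Proposition 21, $Q(650B_Z)$ contains $\{b\in c_{00}:\|b\|_U\le1\}$, which is dense in $B_U$. Since $Z$ is reflexive, $B_Z$ is weakly compact. So $Q(650B_Z)$ is weakly compact, hence norm closed, and $B_U\subset Q(650B_Z)$. In particular $U$ is a quotient of a reflexive space, so $U$ is reflexive.

**Step 3: arbitrary $Y$.** Let $Y\subset X$ be infinite-dimensional. By Lemma 2 there are a block subspace $Z$ and $T:Z\to Y$ with $\|Tz-z\|\le\theta\|z\|$, $\theta=\frac1{2600}$. Let $Q$ be the operator associated with this $Z$. Since $650\theta=\frac14$, Lemma 3 with $c=650$ and $V=U$ gives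
$$B_U\subset Q\big(\tfrac43\cdot650.25\,B_Y\big)=Q(867\,B_Y)\subset Q(900B_Y).$$
This is the first sentence of Theorem 4. As shown in Sections 1 and 2, it follows that $Q|_Y$ is onto $U$, that $\frac1{900}\|\varphi\|\le\|(Q|_Y)^*\varphi\|\le\|\varphi\|$ for $\varphi\in U^*$, and that the image of $[e_i^*]=[e_{2i}^*]\oplus[e_{2i-1}^*]$ under $(Q|_Y)^*$ is a decomposable infinite-dimensional subspace of $Y^*$. So $Y^*$ is not HI, for every infinite-dimensional subspace $Y$ of the reflexive HI space $X$. $\blacksquare$
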